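# Joining Riemannian metrics inside a chamber of the period map

## 1. Warped product metrics on $S^2\times S^2$

Let $r_1,r_2$ be round metrics of total area $1$ on the two factors of $M=S^2\times S^2$, and let $\sigma_1,\sigma_2$ be their area forms, pulled back to $M$. Orient $M$ by $\sigma_1\wedge\sigma_2$. The classes $A=[\sigma_1]$, $B=[\sigma_2]$ span $H^2(M;\mathbf R)$, and $A^2=B^2=0$, $A\cdot B=1$. So the intersection form has one positive and one negative direction: $b_2^+=1$.

For a positive smooth function $f$ on the first factor consider the metric $g_f=f\,r_1+r_2$. In an oriented orthonormal coframe adapted to the factors, $e^{12}=f\sigma_1$ and $e^{34}=\sigma_2$. The Hodge star exchanges $e^{12}$ and $e^{34}$, so $f\sigma_1+\sigma_2$ is self-dual. It is closed because $f$ depends only on the first factor. A closed self-dual form is harmonic, and since $b_2^+=1$ this form spans the self-dual harmonic forms of $g_f$. Its class is $IA+B$ with $I=I(f)=\int f\sigma_1$. Normalizing the square to $1$, we attach to $g_f$ the point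
$$\omega_{g_f}=\frac{I A+B}{\sqrt{2I}}\in H^2(M;\mathbf R),\qquad \omega_{g_f}\cdot(A-B)=\frac{1-I}{\sqrt{2I}} .$$
The line $I=1$, that is, the set of classes orthogonal to $A-B$, is a *wall*. The metric $g_f$ is on one side if $I(f)>1$ and on the other if $I(f)<1$.

Now take two metrics on the same side and try to join them without crossing the wall. Let $\chi\colon S^2\to[0,1]$ be smooth, supported in the open northern hemisphere, with $\int\chi\sigma_1\ge\frac25$ (the hemisphere has area $\frac12$). Let $f_0=\frac1{100}+4\chi$, and let $f_1$ be the mirror image of $f_0$ in the equator. Then $I(f_0)=I(f_1)\ge 0.01+1.6>1$. At every point one of $f_0,f_1$ equals $\frac1{100}$, and the other is at most $4.01$.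

*The geometric path.* Interpolating eigenvalues multiplicatively gives the metrics with $f=f_0^{1-t}f_1^{t}$. At $t=\frac12$ we have $\sqrt{f_0f_1}\le\sqrt{0.0401}<0.21$, so $I<0.21$: the path has crossed the wall.

*The straight segment of metrics.* In dimension 4 the star on 2-forms is conformally invariant, so $f_1^{-1}g_{f_1}=r_1+f_1^{-1}r_2$ has the same period point as $g_{f_1}$. The midpoint of the segment from $g_{f_0}$ to $f_1^{-1}g_{f_1}$ is conformal to $g_\rho$ with
$$\rho=\frac{f_0+1}{1+f_1^{-1}}=\frac{(f_0+1)f_1}{1+f_1}.$$
In the north $f_1=0.01$ and $\rho\le 5.01\cdot0.01/1.01<0.05$. In the south $f_0=0.01$ and $\rho\le1.01\cdot4.01/5.01<0.81$. So $I(\rho)\le\frac12(0.05+0.81)=0.43$, and this path crosses the wall too.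

*The segment of forms.* The functions $(1-t)f_0+tf_1$ give a path with $I>1$ throughout. Here we interpolate the closed forms $f_i\sigma_1+\sigma_2$ linearly, and then look for metrics that make the intermediate forms self-dual.

So even very explicit metrics on the same side of a wall are not joined by the first two paths one would write down, although a third path works. Can one always join two metrics on the same side, on every manifold with $b_2^+=1$, whatever the metrics are?

## 2. Period points, walls and chambers

Throughout, $M$ is a closed connected oriented smooth 4-manifold with $b_2^+(M)=1$, and $x\cdot y$ is the cup product pairing on $H^2(M;\mathbf R)$. It has signature $(1,n)$ with $n=b_2^-$. In the question $b_1(M)=0$ is assumed; the proof does not use it. The positive cone $\{x^2>0\}$ has two components; fix one, $\Omega$. Put $\mathcal H=\{x\in\Omega:x^2=1\}$ and $N(x)=x/\sqrt{x^2}$ for $x\in\Omega$.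

Let $x,y\in\mathcal H$ and write $y=(x\cdot y)x+y'$ with $y'\cdot x=0$, so $y'^2\le0$. Then $1=(x\cdot y)^2+y'^2$, so $|x\cdot y|\ge1$. Since $\mathcal H$ is connected, $x\cdot y\ge1$. The set $\mathcal H$ is hyperbolic space, with $\cosh d(x,y)=x\cdot y$. Its geodesic segments are the images under $N$ of straight segments. Two consequences will be used constantly. First, $\Omega$ is convex and $x\cdot y>0$ on $\Omega$. Second, if $x=\sum\lambda_ix_i$ is a convex combination of points of $\mathcal H$, then
$$x^2=\sum_{i,j}\lambda_i\lambda_j\,x_i\cdot x_j\ge1. \tag{1}$$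

**Definition (period point).** For a metric $g$, let $\alpha_g$ be the unique $g$-self-dual harmonic 2-form with $\int\alpha_g\wedge\alpha_g=1$ and class in $\Omega$. Its class is the period point $\omega_g=\pi(g)\in\mathcal H$. The space $\mathrm{Met}$ of metrics carries the $C^\infty$ topology.

**Definition (walls and chambers).** Let $P$ be a principal $SO(3)$-bundle over $M$ such that $w=w_2(P)$ lifts to an integral class, and let $p=p_1(P)$. A wall of type $(w,p)$ is a nonempty set $W^\zeta=\{x\in\Omega:x\cdot\zeta=0\}$ with $\zeta\in H^2(M;\mathbf Z)$, $\zeta\equiv w\pmod 2$, $p\le\zeta^2<0$. A chamber is a connected component of the complement in $\Omega$ of the union of all walls. We assume $p<0$ and that at least one wall exists.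

*Example.* On $S^2\times S^2$ take $P$ induced from the $SU(2)$-bundle with $c_2=2$, so $w=0$ and $p=-4c_2=-8$. Then $\zeta=2\xi$ with $\xi=xA+yB$, and $-8\le 8xy<0$ forces $xy=-1$, so $\xi=\pm(A-B)$. There is exactly one wall, that of Section 1, and there are two chambers.

**Theorem 1.** For all $M,P$ as above, every chamber $\mathcal C$ and all metrics $g_0,g_1$ with $\omega_{g_0},\omega_{g_1}\in\mathcal C$, there is a continuous path $(g_t)_{t\in[0,1]}$ of metrics from $g_0$ to $g_1$ with $\omega_{g_t}\in\mathcal C$ for all $t$.

The question answered by Theorem 1 comes from the paper "$SO(3)$-invariants for 4-manifolds with $b_2^+=1$. II" (doi:10.4310/jdg/1214454879). The same construction, done in families, gives two stronger statements, which Theorem 1 does not need.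

**Theorem 2.** For every nonempty open geodesically convex $U\subset\mathcal H$, $\pi^{-1}(U)$ is nonempty and weakly contractible. For every open $U\subset\mathcal H$, $\pi\colon\pi^{-1}(U)\to U$ is a weak homotopy equivalence.

**Theorem 3.** Every fibre $\pi^{-1}(c)$, $c\in\mathcal H$, is nonempty and path-connected.

The only thing we need about chambers is their shape.

**Lemma 1.** Chambers are open convex cones.

*Proof.* For $x\in\mathcal H$ the quadratic form $q_x(y)=2(x\cdot y)^2-y^2$ is positive definite: with $y=(x\cdot y)x+y'$ it equals $(x\cdot y)^2-y'^2$. If $x\cdot\zeta=0$ and $p\le\zeta^2$, then $q_x(\zeta)=-\zeta^2\le|p|$. For $x$ in a compact set $L\subset\mathcal H$ we have $q_x\ge c|\cdot|^2$ with $c>0$ for a fixed Euclidean norm (minimize over $L$ times the unit sphere). So only finitely many points of the lattice $H^2(M;\mathbf Z)/\text{torsion}$ define walls meeting $L$. Walls are invariant under positive scaling and closed in $\Omega$. Hence they are locally finite in $\Omega$, their union is closed, and the components of the complement are open.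

On a component every function $x\mapsto x\cdot\zeta$, with $W^\zeta$ a wall, has constant sign. Conversely, the set of $x\in\Omega$ with prescribed nonzero signs of all $x\cdot\zeta$ is an intersection of $\Omega$ with half-spaces. It is convex, hence connected, and it avoids all walls. So a component equals the sign set containing it, which is convex and invariant under positive scaling. $\square$

**Notation.** For a top-degree form $\mu=\varphi\,dvol$ put $\mu_-=\max(-\varphi,0)\,dvol$; then $(\mu+\nu)_-\le\mu_-+\nu_-$. Norms on 2-forms are such that $|e^{12}|=1$, $\|\cdot\|$ is the $L^2$ norm, and $\beta^2=\beta\wedge\beta=(|\beta^+|^2-|\beta^-|^2)\,dvol_g$, where $\beta^\pm$ are the (anti-)self-dual parts. A closed oriented surface $\Sigma$ is dual to a class $s$ if $\int_\Sigma b=[b]\cdot s$ for all closed 2-forms $b$. "Homologous" also refers to real homology.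

## 3. Closed forms that are almost self-dual

The third path in Section 1 moved a closed form and let the metric follow. Three lemmas make this quantitative: a closed form with small anti-self-dual part locates the period (Lemma 2); for a fixed form, the metrics making this part small form a set closed under geometric interpolation (Lemma 3); and there is an explicit such metric whenever the form has almost nonnegative square (Lemma 4).

**Lemma 2.** Let $\beta$ be closed with $[\beta]\in\Omega$. Then $\sinh^2d(\omega_g,N[\beta])\le\|\beta_g^-\|^2/[\beta]^2$.

*Proof.* Let $x=[\beta]$ and let $h$ be its $g$-harmonic representative. Then $h^+$ is self-dual harmonic, so $h^+=c\,\alpha_g$ with $c=\int h\wedge\alpha_g=x\cdot\omega_g$. From $x^2=\|h^+\|^2-\|h^-\|^2$ we get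
$$\|h^-\|^2=(x\cdot\omega_g)^2-x^2=x^2\big(\cosh^2d(\omega_g,N(x))-1\big)=x^2\sinh^2d(\omega_g,N(x)).$$
Any closed form $b$ in the class $x$ satisfies $\|b\|^2=\|b^+\|^2+\|b^-\|^2=x^2+2\|b^-\|^2$. The harmonic form minimizes the norm in its class, so $\|h^-\|\le\|\beta^-\|$. $\square$

*Check.* On $S^2\times S^2$ with $g=r_1+r_2$ take $\beta=a\sigma_1+b\sigma_2$, $a,b>0$. Then $\beta^-=\frac{a-b}2(\sigma_1-\sigma_2)$ and $\|\beta^-\|^2=\frac{(a-b)^2}2$, $[\beta]^2=2ab$. Also $\cosh d=\frac{a+b}{2\sqrt{ab}}$, so $\sinh^2d=\frac{(a-b)^2}{4ab}$. Equality holds, as it must since $\beta$ is harmonic.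

**Lemma 3.** For metrics $g_0$ and $g_1=g_0(H\cdot,\cdot)$ put $g_t=g_0(H^t\cdot,\cdot)$, a continuous path of metrics. For closed $\beta$, $\|\beta^-_{g_t}\|^2\le\max(\|\beta^-_{g_0}\|^2,\|\beta^-_{g_1}\|^2)$.

*Proof.* $H$ is $g_0$-symmetric and positive, and $H^t=\exp(t\log H)$ is smooth, depending continuously on $t$ and on $g_0,g_1$. At a point choose a $g_0$-orthonormal basis with $g_1=\mathrm{diag}(e^{2\lambda_i})$; then $g_t=\mathrm{diag}(e^{2t\lambda_i})$ and
$$|\beta|^2_{g_t}\,dvol_{g_t}=\sum_{i<j}\beta_{ij}^2\,e^{-2t(\lambda_i+\lambda_j)}\,e^{t\sum_k\lambda_k}\,dvol_{g_0}.$$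
Each term is a nonnegative multiple of an exponential in $t$, hence convex. So $\|\beta\|^2_{g_t}$ is convex, and so is $\|\beta^-_{g_t}\|^2=\frac12(\|\beta\|^2_{g_t}-\int\beta^2)$. A convex function on $[0,1]$ is bounded by its larger endpoint value. $\square$

Fix a background metric $g_*$ once and for all.

**Definition (the metric $\gamma_\kappa(\beta)$).** For a 2-form $\beta$ write $\beta(x,y)=g_*(Ax,y)$ with $A$ skew, and for $\kappa>0$ let $\gamma_\kappa(\beta)=g_*\big((-A^2+\kappa^2)^{1/2}\cdot,\cdot\big)$.

Since $-A^2+\kappa^2$ is symmetric and positive definite, its root is smooth, and $\gamma_\kappa(\beta)$ depends continuously on $\beta$ in $C^\infty$. *Example.* On $S^2\times S^2$ with $g_*=r_1+r_2$ and $\beta=f\sigma_1+\sigma_2$, one finds $\gamma_\kappa(\beta)=\sqrt{f^2+\kappa^2}\,r_1+\sqrt{1+\kappa^2}\,r_2$, which tends to $g_f$ as $\kappa\to0$. So the good path of Section 1 is a limit of $\gamma_\kappa$ of a segment of forms.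

**Lemma 4.** For closed $\beta$, $\|\beta^-_{\gamma_\kappa(\beta)}\|^2\le\int(\beta^2)_-+\kappa\int|\beta|_{g_*}dvol_{g_*}$.

*Proof.* At a point there is an oriented $g_*$-orthonormal basis with $\beta=a\,e^{12}+b\,e^{34}$ (normal form of skew matrices). Then $\beta^2=2ab\,dvol_{g_*}$, and $-A^2$ is $a^2$ on $\langle e_1,e_2\rangle$ and $b^2$ on $\langle e_3,e_4\rangle$. So $\gamma_\kappa(\beta)$ is $\sqrt{a^2+\kappa^2}$ on the first plane and $\sqrt{b^2+\kappa^2}$ on the second. Hence $|e^{12}|^2_{\gamma_\kappa}=(a^2+\kappa^2)^{-1}$, $|e^{34}|^2_{\gamma_\kappa}=(b^2+\kappa^2)^{-1}$, $dvol_{\gamma_\kappa}=\sqrt{a^2+\kappa^2}\sqrt{b^2+\kappa^2}\,dvol_{g_*}$, and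
$$|\beta|^2_{\gamma_\kappa}dvol_{\gamma_\kappa}=\Big(a^2\tfrac{\sqrt{b^2+\kappa^2}}{\sqrt{a^2+\kappa^2}}+b^2\tfrac{\sqrt{a^2+\kappa^2}}{\sqrt{b^2+\kappa^2}}\Big)dvol_{g_*}\le\big(|a|(|b|+\kappa)+|b|(|a|+\kappa)\big)dvol_{g_*}.$$
The right side is $(2|ab|+\kappa(|a|+|b|))\,dvol_{g_*}$, and $|a|+|b|\le2|\beta|_{g_*}$. Insert this in $\|\beta^-\|^2=\frac12(\|\beta\|^2-\int\beta^2)$ and use $|\varphi|-\varphi=2\varphi_-$ with $\varphi=2ab$. $\square$

## 4. Three segments of forms instead of one

Let $\alpha_i=\alpha_{g_i}$. By Lemmas 2–4 it suffices to join $\alpha_0$ to $\alpha_1$ by closed forms whose classes stay in $\mathcal C$ and whose squares have small negative part. The natural try is the segment $\beta_t=(1-t)\alpha_0+t\alpha_1$. Its classes stay in the convex set $\mathcal C$, and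
$$\beta_t^2=(1-t)^2\alpha_0^2+t^2\alpha_1^2+2t(1-t)\,\alpha_0\wedge\alpha_1 .$$
The first two terms are nonnegative, because $\alpha_i$ is self-dual for $g_i$. The cross term is where this stops: the forms are self-dual for different metrics, and nothing bounds $(\alpha_0\wedge\alpha_1)_-$.

Here is an instance. On $S^2\times S^2$ let $g_0=r_1+r_2$, so $\alpha_0=(\sigma_1+\sigma_2)/\sqrt2$. Near a point $x$ choose coordinates with $\sigma_1=dx_1\wedge dx_2$, $\sigma_2=dx_3\wedge dx_4$. The matrix $L=\mathrm{diag}(2,-1,1,-1)$ has positive determinant, so it is joined to the identity in $GL(4,\mathbf R)$. Cutting off the linear vector fields that generate such a path gives a diffeomorphism $\phi$, supported near $x$ and isotopic to the identity, with $\phi(x)=x$, $d\phi_x=L$. Put $g_1=\phi^*g_0$. Then $\alpha_1=\phi^*\alpha_0$ and $\omega_{g_1}=\omega_{g_0}$. At $x$,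
$$\sqrt2\,\beta_t=(1-3t)\,dx_1\wedge dx_2+(1-2t)\,dx_3\wedge dx_4 ,$$
whose square is negative for $\frac13<t<\frac12$. No metric makes such a form self-dual at $x$.

The way around is a detour
$$\alpha_0\longrightarrow\tau_0\longrightarrow\tau_1\longrightarrow\alpha_1$$
in which only three cross terms occur: $\alpha_0\wedge\tau_0$, $\tau_0\wedge\tau_1$, $\tau_1\wedge\alpha_1$. Take $\tau_i$ to be a multiple of a Thom form, a closed form concentrated along a surface $\Sigma_i$ and dual to it. The negative part of $\alpha_i\wedge\tau_i$ is then essentially that of $\alpha_i|_{\Sigma_i}$, and $\tau_0\wedge\tau_1$ lives near $\Sigma_0\cap\Sigma_1$, with sign the intersection sign. So we need surfaces on which one given $\alpha$ is almost nonnegative (Sections 5–6), and surfaces meeting only positively (Section 7). *Example:* the diagonal of $S^2\times S^2$ is dual to $A+B$, has self-intersection $2$, and there $\alpha_0=(\sigma_1+\sigma_2)/\sqrt2$ restricts to a positive form.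

## 5. Zeros of $\alpha$, and filling loops with nonnegative area

Fix $g$, and let $\alpha=\alpha_g$, $Z=\alpha^{-1}(0)$. Since $\alpha^2=|\alpha|^2dvol_g$, $\alpha$ is a symplectic form on $M\setminus Z$. We first show that a generic surface meets $Z$ in few points.

**Lemma 5.** $Z$ lies in a countable union of embedded (not necessarily closed) 2-dimensional submanifolds.

*Proof.* By Aronszajn–Krzywicki–Szarski (Ark. Mat. 4 (1962), 417–453), a harmonic form on a connected manifold that vanishes to infinite order at a point is $0$. So each $x\in Z$ has a finite vanishing order $k\ge1$. In coordinates $y$ at $x$ with $g_{ij}(0)=\delta_{ij}$ write $\alpha=P+O(|y|^{k+1})$ with $P\ne0$ homogeneous of degree $k$. The lowest order terms of $d\alpha=0$ and $*_g\alpha=\alpha$ give $dP=0$ and $*_0P=P$, where $*_0$ is the Euclidean star.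

Some derivative $L=\partial^IP$ with $|I|=k-1$ is nonzero, since otherwise all derivatives of order $k$ of $P$ would vanish. It is linear in $y$, and closed and self-dual for $*_0$, since $\partial^I$ commutes with $d$ and $*_0$. View $L$ as a linear map $\mathbf R^4\to\Lambda^+$. *Its rank is at least 2.* Suppose $L=l\otimes v$ with a linear function $l\neq0$ and $v\in\Lambda^+\setminus0$. Then $0=dL=dl\wedge v$. Choose $X$ with $dl(X)=1$ and contract: $v=dl\wedge\iota_Xv$, so $v^2=0$, contradicting $v^2=|v|^2dvol\ne0$.

So two components of $\partial^I\alpha$ have independent differentials at $x$. In a neighbourhood $V_x$ their common zero set is an embedded 2-dimensional submanifold, and it contains every point of $V_x$ where $\alpha$ vanishes to order at least $k$. For each $k$, countably many of the $V_x$ with $x$ of order exactly $k$ cover the set of zeros of order exactly $k$ (Lindelöf). Take the union over $k$. $\square$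

Next comes a lemma in $\mathbf R^4=\mathbf C\times\mathbf C$ with $\omega_0=\omega\oplus\omega$, $\omega(u,v)=\mathrm{Im}(\bar uv)$; $B(r)$ is the open ball of radius $r$ about $0$.

**Definition (action).** The action of a Lipschitz loop $\ell$ is $a(\ell)=\frac12\int\omega_0(\ell,\ell')\,d\theta$.

Since $\frac12\omega_0(x,dx)$ is a primitive of $\omega_0$, Stokes (valid for Lipschitz maps, by mollification) gives $a(\ell)=\int u^*\omega_0$ for every Lipschitz disc $u$ bounded by $\ell$. The action is translation invariant. *Example:* the circle $(re^{i\theta},0)$ has action $\pi r^2$; a figure eight in $\mathbf C\times0$, with lobes of areas $2$ (counterclockwise) and $1$ (clockwise), has action $1$.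

A loop of nonnegative action bounds discs of nonnegative *total* area. We want one that is nonnegative *pointwise*. Inside the plane $\mathbf C\times0$ this fails for the figure eight: if $u$ is a Lipschitz disc in the plane with $u^*\omega\ge0$ a.e. and $E$ is the interior of the clockwise lobe, then $\int_{u^{-1}(E)}u^*\omega=\int_E(\text{winding number})\,\omega=-\mathrm{area}(E)<0$. The second complex direction is what makes the following work.

**Lemma 6.** A Lipschitz loop $\ell$ in $B(1)$ with $a=a(\ell)\ge0$ extends to a Lipschitz map $u\colon\bar D\to B(4)$ with $u^*\omega_0\ge0$ a.e.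

*Proof.* Call a Lipschitz homotopy of loops *isotropic* if it pulls $\omega_0$ back to $0$ a.e. By Stokes on the annulus it preserves the action, and we may use it as a collar of the disc. We use one source of isotropy: a Lipschitz map from a surface to $\mathbf R^2$ whose image lies in a Lipschitz curve has null image, so by the area formula its Jacobian is $0$ a.e. and it pulls $\omega$ back to $0$ a.e. Let $\ell=(\ell_1,\ell_2)$ on $[0,2\pi]$ and $c_i=\ell_i(0)$; $|(c_1,c_2)|<1$.

**Step 1: separate the two coordinates.** On the triangle $\{0\le t\le s\le2\pi\}$ let $h(s,t)=(\ell_1(s),\ell_2(t))$. The diagonal $\theta\mapsto(\theta,\theta)$ gives $\ell$. The path along $t=0$ followed by $s=2\pi$ gives $(\ell_1,c_2)$ followed by $(c_1,\ell_2)$. Both paths go from $(0,0)$ to $(2\pi,2\pi)$. The linear homotopy between them has fixed endpoints and stays in the convex triangle. Composing with $h$ we get a homotopy of loops of the form $(\ell_1(S),\ell_2(T))$. Each component has image in a Lipschitz curve, so the homotopy is isotropic. It stays in $B(\sqrt2)$, as $|\ell_1|,|\ell_2|<1$.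

**Step 2: move everything into the second coordinate.** Let $v=\ell_1-c_1$, so $|v|<2$ and $v(0)=v(2\pi)=0$. Deform the first leg through $(c_1+\cos\phi\,v,\ c_2+\sin\phi\,v)$, $0\le\phi\le\frac\pi2$, keeping the second leg; the endpoints stay at $(c_1,c_2)$. This is isotropic:
$$\omega_0(\partial_\phi,\partial_\theta)=-\sin\phi\cos\phi\,\omega(v,v')+\cos\phi\sin\phi\,\omega(v,v')=0 .$$
The moving leg has norm less than $1+|v|<3$, and the second leg stays in $B(\sqrt2)$. The result, reparametrized on $[0,2\pi]$, is a loop $(c_1,c_2+m(\theta))$. Here $m$ runs through $v$ and then $\ell_2-c_2$, so $m\colon S^1\to\mathbf C$ is Lipschitz with $|m|<2$. The action is still $a=\frac12\int\omega(m,m')\,d\theta$.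

**Step 3: rotate into the first coordinate, spreading the area evenly, and contract.** Let $z$ be real-valued with $z'=\frac12\omega(m,m')-\frac a{2\pi}$, $z(0)=0$. The integral of $z'$ over a period is $a-a=0$, so $z$ is a Lipschitz function on $S^1$. Put
$$u(\phi,\theta)=\big(c_1+\sin\phi\,e^{2iz(\theta)},\ c_2+\cos\phi\,m(\theta)\big),\qquad0\le\phi\le\tfrac\pi2 .$$
The first component contributes $\omega(\cos\phi\,e^{2iz},2iz'\sin\phi\,e^{2iz})=2z'\sin\phi\cos\phi$, the second $\omega(-\sin\phi\,m,\cos\phi\,m')=-\sin\phi\cos\phi\,\omega(m,m')$. So
$$u^*\omega_0=\sin\phi\cos\phi\,(2z'-\omega(m,m'))\,d\phi\wedge d\theta=-\tfrac a\pi\sin\phi\cos\phi\,d\phi\wedge d\theta .$$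
Here $\phi=0$ is the outer boundary and $\phi$ increases inwards, so $-d\phi\wedge d\theta$ is positive for the disc orientation, and $u^*\omega_0\ge0$. At $\phi=\frac\pi2$ the loop is $(c_1+e^{2iz},c_2)$. Contract it by $(c_1+e^{2i\sigma z(\theta)},c_2)$, $\sigma$ from $1$ to $0$. The image lies in a circle, so this is isotropic, and it ends at a constant. In polar coordinates $(\sigma,\theta)$ on the central disc it is Lipschitz, because its $\theta$-derivative is $O(\sigma)$. All points in this step have norm less than $1+2=3$. Gluing the collars and the disc gives $u$. $\square$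

## 6. Dual surfaces on which $\alpha$ is almost nonnegative

**Proposition 7.** Let $s\in H^2(M;\mathbf Z)$ have image in $\Omega$, and let $\varepsilon>0$. There is a closed connected oriented embedded surface $\Sigma\subset M$ dual to $s$ with $\int_\Sigma(\alpha|_\Sigma)_-<\varepsilon$.

The total area of a dual surface is $[\alpha]\cdot s>0$. The plan is to triangulate it, redistribute the area so that every triangle gets the same positive amount, and refill each triangle by Lemma 6.

*Proof.* **Step 1: a connected dual surface in general position to $Z$.** The zero set of a transverse section of the complex line bundle with $c_1=s$ is an embedded surface dual to $s$; it is nonempty since $s^2>0$. If it has several components, join two of them by an embedded arc with interior off the surface (the complement of a surface in $M$ is connected). Choose along the arc, inside its rank 3 normal bundle, a field of oriented planes interpolating between the tangent planes of the two ends, with orientations for which the tube is compatible with both. This is possible because the oriented planes in $\mathbf R^3$ form a connected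 space, $S^2$. Replacing a disc at each end by the circle bundle along the arc changes the surface by the boundary of a solid tube, so the homology class is the same. Thus we get a connected $F$ dual to $s$. Put $A=\int_F\alpha=[\alpha]\cdot s>0$.

Choose vector fields $X_1,\dots,X_l$ spanning $TM$ everywhere, and let $\Psi_b$ be the composition of their flows for times $b_1,\dots,b_l$. At $b=0$ the $b$-derivative of $\Psi_b(x)$ is $b\mapsto\sum b_iX_i(x)$, which is onto. So $(b,x)\mapsto\Psi_b(x)$, $x\in F$, is a submersion for $b$ small. For each of the submanifolds of Lemma 5 its preimage under this map is a submanifold. By Sard, for almost every $b$ the projection of this preimage to $b$-space has $b$ as a regular value, which means that $\Psi_b(F)$ is transverse to the given submanifold. (Closedness is not needed.) Only countably many null sets are excluded, so after replacing $F$ by an isotopic $\Psi_b(F)$ it is transverse to all of them. Each intersection is then a discrete, hence countable, subset of $F$. So $F\cap Z$ is compact and countable, and $F\setminus Z$ is connected and of full measure.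

**Step 2: cut away a neighbourhood of the zeros.** We look for a compact connected subsurface $F_0\subset F\setminus Z$ with smooth boundary and $\int_{F\setminus F_0}|\alpha|_F|<\min(\varepsilon,A)$. If $F\cap Z=\emptyset$ take $F_0=F$. Otherwise take a proper smooth function $F\setminus Z\to[0,\infty)$ and, for a regular value $c$, the component of $\{\le c\}$ containing a base point. As $c\to\infty$ these components exhaust $F\setminus Z$, because a path from the base point is compact; so the integral of $|\alpha|_F|$ over the rest tends to $0$. Then $A_0:=\int_{F_0}\alpha>0$.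

**Step 3: triangulate, and compute the area to be moved across each edge.** By Darboux's theorem and rescaling, there are finitely many embeddings $\varphi_i$ of a neighbourhood of $\overline{B(4)}$ into $M\setminus Z$ with $\varphi_i^*\alpha=s_i\omega_0$, $s_i>0$ constant, and with the sets $\varphi_i(B(1))$ covering $F_0$. Triangulate $F_0$ so finely that each triangle $\tau$ lies in some $\varphi_{i(\tau)}(B(1))$. Let $a_\tau=\int_\tau\alpha$, let $\nu$ be the number of triangles, and orient the interior edges. The dual graph (triangles as vertices, interior edges as edges) is connected because $F_0$ is connected and stays so without the vertices of the triangulation. For a connected graph, the divergence map from functions on oriented edges is onto the functions on vertices of sum zero. Since $\sum_\tau(A_0/\nu-a_\tau)=0$, there are reals $\delta_e$ with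
$$a_\tau+\sum_{e\subset\partial\tau}\pm\delta_e=A_0/\nu\quad\text{for all }\tau, \tag{2}$$
the sum being over interior edges, with sign $+$ iff $e$ is oriented as in $\partial\tau$.

**Step 4: move the area by inserting loops in the edges.** For each interior edge $e$ choose an interior point $x_e$ of $e$ and a small Darboux ball at $x_e$, contained in $\varphi_{i(\tau)}(B(1))$ for both triangles $\tau\supset e$. In a symplectic coordinate plane of this ball take a circle through $x_e$, traversed several times, as a loop $\kappa_e$ based at $x_e$. With suitable radius, multiplicity and direction it bounds in the ball a (branched) disc $k_e$ with $\int_{k_e}\alpha=\delta_e$: a large multiplicity allows a small radius. (If $\delta_e=0$, take the constant loop.)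

**Step 5: a Lipschitz map $f'$ with almost no negative area.** Let $f'\colon F\to M$ be the inclusion on $F\setminus F_0$ and on the edges in $\partial F_0$. On an interior edge $e$ let it traverse $e$ up to $x_e$, then $\kappa_e$, then the rest of $e$. For a triangle $\tau$ the loop $f'|_{\partial\tau}$ lies in $\varphi_{i(\tau)}(B(1))$. On $\varphi_{i(\tau)}(B(4))$ write $\alpha=d\lambda$; any Lipschitz disc in this set bounded by the loop has $\alpha$-area
$$\int_{\partial\tau}\lambda+\sum\pm\int_{\kappa_e}\lambda=a_\tau+\sum\pm\delta_e=A_0/\nu>0 ,$$
where the sign is $-$ if $\partial\tau$ runs through $e$, hence through $\kappa_e$, backwards. So in the chart the loop has positive action, and Lemma 6 fills it inside $\varphi_{i(\tau)}(B(4))$; this defines $f'$ on $\tau$. The map $f'$ is Lipschitz, $f'^*\alpha\ge0$ a.e. on $F_0$, and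
$$\int_F(f'^*\alpha)_-\le\int_{F\setminus F_0}|\alpha|_F|<\varepsilon .$$

**Step 6: $f'$ represents the same class.** Let $b$ be a closed 2-form on $M$; on $\varphi_{i(\tau)}(B(4))$ write $b=d\lambda$. By Stokes for Lipschitz discs
$$\int_\tau f'^*b=\int_{\partial\tau}f'^*\lambda=\int_{\partial\tau}\lambda+\sum\pm\int_{\kappa_e}\lambda=\int_\tau b+\sum\pm\int_{k_e}b .$$
Each interior edge lies in two triangles with opposite signs, so the $k_e$-terms cancel in the sum over $\tau$: $\int_Ff'^*b=\int_Fb$.

**Step 7: replace $f'$ by a generic immersion.** Embed $M\subset\mathbf R^q$ with a smooth tubular retraction $R$. Let $(\chi_j)$ be a partition of unity on $F$ subordinate to charts, $f^{(k)}=\sum_j(\chi_jf')*\mu_{1/k}$ (mollification in charts), and $f_k=R\circ f^{(k)}$, defined for large $k$. Then $f^{(k)}\to f'$ uniformly, with uniform Lipschitz bounds, and $df^{(k)}\to df'$ a.e. Since $R\circ f'=f'$, also $df_k\to df'$ a.e. By dominated convergence $\int(f_k^*\alpha)_-\to\int(f'^*\alpha)_-$, and $\int f_k^*b\to\int f'^*b$ for closed $b$. For large $k$ the smooth maps $f_k$ are uniformly close to each other, hence homotopic,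 so $\int f_k^*b$ no longer depends on $k$ and equals $\int_Fb$. By Whitney, a $C^1$-small perturbation of $f_k$ is an immersion whose only multiple points are finitely many transverse double points. It is homotopic to $f_k$. Since $\int(\cdot)_-$ is continuous in the $C^1$ topology, it is still less than $\varepsilon$.

**Step 8: remove the double points.** Near a double point choose coordinates $(z,w)\in\mathbf C^2$ in which the two oriented sheets are $\mathbf C\times0$ and $0\times\mathbf C$ with their complex orientations; they need not be compatible with the orientation of $M$. For small $\rho$ replace the sheets within $|z|,|w|<\rho$ by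
$$\{(z,\eta^2\chi(|z|)/z):\eta\le|z|<\rho\}\ \cup\ \{(\eta^2\chi(|w|)/w,w):\eta\le|w|<\rho\},$$
where $0\le\chi\le1$, $\chi=1$ on $[0,\rho/2]$, $\chi=0$ on $[3\rho/4,\rho)$, $|\chi'|\le C/\rho$ and $\eta\ll\rho$. The first piece has $|w|\le\eta\le|z|$, the second $|z|\le\eta\le|w|$. So they meet only in $\{zw=\eta^2,\ |z|=|w|=\eta\}$, near which both are part of the complex curve $\{zw=\eta^2\}$. The union is a smooth embedded annulus. The complex orientation of the curve agrees with that of the sheets under the projections to $z$ and to $w$, so the annulus is oriented consistently with both, and it equals them near the boundary. Closed 2-forms are exact on the polydisc, and the two discs and the annulus have the same oriented boundary, so integrals of closed forms do not change. The graphs have gradients at most $\eta^2(|z|^{-2}+C\rho^{-1}|z|^{-1})\le1+C$ for $|z|\ge\eta$, and likewise in $w$, so the new pieces have area $O(\rho^2)$. Letting $\rho\to0$ at all double points, we get an embedded surface $\Sigma$ dual to $s$ with $\int_\Sigma(\alpha|_\Sigma)_-<\varepsilon$. It is connected: a connected surface minus finitely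 many discs is connected, and annuli were attached to it. $\square$

## 7. Positive intersections and Thom forms

A $C^0$-compact set of 2-forms is uniformly bounded and equicontinuous (Arzelà–Ascoli); this is why the estimates below are uniform over such a set. For Theorem 1 the sets are finite; Theorems 2 and 3 need families.

**Lemma 8.** Let $\Sigma_1,\dots,\Sigma_m$ be connected embedded closed oriented surfaces with $[\Sigma_i]\cdot[\Sigma_j]>0$ for $i\ne j$. Let $\mathcal A$ be a $C^0$-compact set of 2-forms and $\varepsilon>0$. There are connected embedded $\Sigma_i'$ homologous to $\Sigma_i$, pairwise transverse without triple points, with only positive mutual intersections, and $\int_{\Sigma_i'}a_-\le\int_{\Sigma_i}a_-+\varepsilon$ for all $a\in\mathcal A$.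

*Proof.* **Step 1: general position.** Make the surfaces pairwise transverse without triple points by $C^1$-small isotopies. This changes $\int a_-$ by an arbitrarily small amount, uniformly on $\mathcal A$.

**Step 2: coordinates near an arc between points of opposite sign.** Fix $i<j$, and suppose $\Sigma_i\cap\Sigma_j$ has a negative point $q_-$. The signed count is positive, so there is also a positive point $q_+$. Join them by an embedded arc in the connected surface $\Sigma_i$ whose interior avoids $\Sigma_j$ and which avoids all other $\Sigma_k$; only finitely many points of $\Sigma_i$ are to be avoided. Near $q_\pm$ take charts in which $\Sigma_i,\Sigma_j$ are complementary coordinate planes, and a metric on $M$ that is flat in these charts. Coordinates $(s,u)$ on a strip of $\Sigma_i$ along the arc, an oriented orthonormal frame of the normal bundle of $\Sigma_i$ over the strip, and the normal exponential map give coordinates $(s,u,w)\in(-\sigma,1+\sigma)\times(-\sigma,\sigma)\times D^2(\sigma)$ near the arc. In them $\Sigma_i=\{w=0\}$, the arc is $\{u=0,w=0,0\le s\le1\}$, and $\Sigma_j=\{u=0,\ s\in\{0,1\}\}$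 (near $q_\pm$, $\Sigma_j$ is a normal fibre, by the choice of metric). For small $\sigma$ no other $\Sigma_k$ appears.

**Step 3: tube.** Replace the discs $\{|w|<\rho\}$ of $\Sigma_j$ at $s=0,1$ by the tube $\{u=0,\ 0\le s\le1,\ |w|=\rho\}$ and round the corners inside the slice $\{u=0\}$ near $|w|=\rho$. Because the signs at $q_\pm$ are opposite, $\Sigma_j$ induces opposite orientations of the $w$-disc at $s=0$ and $s=1$. Since $\partial([0,1]\times\bar D^2(\rho))$ also contains the two end discs with opposite orientations, the change before rounding is the addition of $\pm\partial([0,1]\times\bar D^2(\rho))$, with the sign for which both discs cancel. So orientations match and the homology class is unchanged. The new surface is embedded, and connected ($\Sigma_j$ minus two discs is connected). It is transverse to the other surfaces. It meets $\Sigma_i$ in two fewer points, and the other mutual intersections are unchanged. The altered part has area $O(\rho)$, which changes $\int a_-$ by $O(\rho)$ uniformly on $\mathcal A$.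

**Step 4: repeat.** Each tubing lowers the number of mutual intersection points by two, so after Step 1 the number of tubings is bounded in advance. Choosing $\rho$ small each time we obtain total error at most $\varepsilon$. $\square$

**Lemma 9.** Let $\Sigma_1,\dots,\Sigma_m$ be connected, embedded (closed, oriented), pairwise transverse without triple points, with only positive mutual intersections and $n_i=\Sigma_i\cdot\Sigma_i>0$. Let $\mathcal A_i$ be $C^0$-compact sets of 2-forms and $\varepsilon>0$. There are closed 2-forms $T_i$ Poincaré dual to $\Sigma_i$ with $T_i\wedge T_j\ge0$ for all $i,j$ (including $i=j$) and $\int_M(a\wedge T_i)_-\le\int_{\Sigma_i}a_-+\varepsilon$ for $a\in\mathcal A_i$.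

*Proof.* **Step 1: product geometry at the intersection points.** Near each point of $\Sigma_i\cap\Sigma_j$ fix coordinates $(x,y)\in\mathbf R^2\times\mathbf R^2$ with $\Sigma_i=\{y=0\}$, $\Sigma_j=\{x=0\}$, each factor oriented by the corresponding surface. Because the intersection is positive, these are oriented coordinates of $M$, and $y$ and $x$ are oriented normal coordinates of $\Sigma_i$ and $\Sigma_j$. Choose a metric on $M$ equal to $dx^2+dy^2$ there. Its normal exponential maps give tubular neighbourhoods that are products there, with fibre radius $|y|$ for $\Sigma_i$ and $|x|$ for $\Sigma_j$.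

**Step 2: a connection with nonnegative Euler form.** On the normal bundle of $\Sigma_i$ we want a unitary connection that is the product connection near the intersection points and whose Euler form $e_i$ is $\ge0$ and vanishes near these points. Its integral is then $n_i$. Start with a unitary connection that is product near the points; its Euler form $e^0$ vanishes there. As $n_i>0$, we can choose $e_i\ge0$ with integral $n_i$ and support away from the points. Then $e_i-e^0=d\zeta$ since the integrals agree. Near each point $\zeta$ is closed, so $\zeta=d\ell$ on a disc there. Subtracting $d(\text{cutoff}\cdot\ell)$ we may assume that $\zeta$ vanishes near the points. Changing the connection by $\zeta$ gives Euler form $e_i$.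

**Step 3: the Thom form.** Let $\mathrm{pr}$ be the projection of the tube, $\rho$ the fibre radius, and $\psi$ the global angular form of the connection: it is $\frac1{2\pi}d\theta$ on fibres, zero on horizontal vectors, and $d\psi=-\mathrm{pr}^*e_i$. (For the product connection, $\psi=\frac1{2\pi}d\theta$.) Let $\chi\colon[0,\infty)\to[-1,0]$ be smooth and nondecreasing, $-1$ near $0$ and $0$ on $[1,\infty)$. For small $\delta>0$ let
$$T_i=d\big(\chi(\rho/\delta)\psi\big)=\delta^{-1}\chi'(\rho/\delta)\,d\rho\wedge\psi-\chi(\rho/\delta)\,\mathrm{pr}^*e_i ,$$
extended by $0$. Near the zero section it equals $\mathrm{pr}^*e_i$, so it is smooth. It is closed, and its integral over a fibre is $\chi(\infty)-\chi(0)=1$. It is Poincaré dual to $\Sigma_i$: on the tube a closed form is $b=\mathrm{pr}^*(b|_{\Sigma_i})+d\lambda$, and $\int d\lambda\wedge T_i=0$, while $\int\mathrm{pr}^*(b|_{\Sigma_i})\wedge T_i=\int_{\Sigma_i}b$.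

**Step 4: signs of the products.** As $(\mathrm{pr}^*e_i)^2=0$ and $(d\rho\wedge\psi)^2=0$,
$$T_i^2=-2\chi\,\delta^{-1}\chi'\,d\rho\wedge\psi\wedge\mathrm{pr}^*e_i\ge0,$$
because $-\chi\ge0$, $\chi'\ge0$ and $e_i\ge0$. For $i\ne j$ and small $\delta$ the supports of $T_i,T_j$ meet only near the intersection points. There $e_i=e_j=0$ and $T_i=\phi_i(|y|)\,dy_1\wedge dy_2$, $T_j=\phi_j(|x|)\,dx_1\wedge dx_2$ with $\phi_i,\phi_j\ge0$. So $T_i\wedge T_j\ge0$.

**Step 5: the integral estimate.** The term $-\chi\,a\wedge\mathrm{pr}^*e_i$ is uniformly bounded over $a\in\mathcal A_i$ and supported in volume $O(\delta^2)$, so it contributes $O(\delta^2)$. For the other term, let $X_1,X_2$ be the horizontal lifts of oriented coordinate fields $\partial_{x_1},\partial_{x_2}$ on $\Sigma_i$. They are smooth, equal $\partial_{x_1},\partial_{x_2}$ on the zero section, and are annihilated by $\psi$ and, the connection being unitary, by $d\rho$. Evaluating on $(X_1,X_2,\partial_\rho,\partial_\theta)$ gives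
$$a\wedge d\rho\wedge\psi=a(X_1,X_2)\,dx_1\wedge dx_2\wedge d\rho\wedge\psi .$$
If $\sigma$ is an area form on $\Sigma_i$ and $a|_{\Sigma_i}=f_a\sigma$, the right side is $F_a\,\mathrm{pr}^*\sigma\wedge d\rho\wedge\psi$ with $F_a=a(X_1,X_2)/\sigma(\partial_{x_1},\partial_{x_2})$. The function $F_a$ does not depend on the chart and equals $f_a$ on the zero section. By equicontinuity $\sup_{\rho\le\delta}|F_a-f_a\circ\mathrm{pr}|\to0$ as $\delta\to0$, uniformly over $\mathcal A_i$. Since $\int_0^\infty\delta^{-1}\chi'(\rho/\delta)\,d\rho=1$ and $\psi$ has integral $1$ on fibre circles, the negative part of $\delta^{-1}\chi'\,a\wedge d\rho\wedge\psi$ integrates to $\int_{\Sigma_i}(f_a)_-\sigma+o(1)=\int_{\Sigma_i}a_-+o(1)$, uniformly. Take $\delta$ small. $\square$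

## 8. Proof of Theorem 1

**Step 1: fix the room available.** Let $\alpha_i=\alpha_{g_i}$ and $c_i=[\alpha_i]\in\mathcal C\cap\mathcal H$, $i=0,1$. Rational classes are dense and $\mathcal C$ is an open cone, so it contains the image of an integral class $s$. Put $k=s^2>0$ and $\hat s=s/\sqrt k\in\mathcal H$. By Lemma 1 the compact set $Q=[c_0,\hat s]\cup[\hat s,c_1]$ lies in $\mathcal C$. Hence there is $r>0$ such that every point of $\mathcal H$ at distance $<r$ from $N(Q)$ lies in $\mathcal C$. Put $\eta=\sinh^2r$. By (1), $x^2\ge1$ on $Q$, so Lemma 2 gives: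
$$\text{if }\beta\text{ is closed},\ [\beta]\in Q\text{ and }\|\beta_g^-\|^2<\eta,\text{ then }\omega_g\in\mathcal C. \tag{3}$$

**Step 2: construct the intermediate forms.** By Proposition 7, applied to $\alpha_0$ and to $\alpha_1$, there are connected surfaces $\Sigma_0,\Sigma_1$ dual to $s$ with $\int_{\Sigma_i}(\alpha_i)_-<\frac14\eta\sqrt k$. All the numbers $\Sigma_0\cdot\Sigma_1$, $\Sigma_i\cdot\Sigma_i$ equal $k>0$. So Lemma 8 (with $\mathcal A=\{\alpha_0,\alpha_1\}$) and then Lemma 9 (with $\mathcal A_i=\{\alpha_i\}$), with small errors, give closed forms $T_0,T_1$ of class $s$ with $T_i\wedge T_j\ge0$ and $\int(\alpha_i\wedge T_i)_-<\frac12\eta\sqrt k$. Put $\tau_i=T_i/\sqrt k$. Then $[\tau_0]=[\tau_1]=\hat s$, $\tau_i\wedge\tau_j\ge0$, and $\int(\alpha_i\wedge\tau_i)_-<\frac12\eta$.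

**Step 3: bound the negative squares along the three segments.** Consider the linear paths $\alpha_0\to\tau_0\to\tau_1\to\alpha_1$. Their classes stay in $Q$. On the middle segment $\beta^2\ge0$. On the outer ones $\beta=(1-t)\alpha_i+t\tau_i$ and
$$\beta^2=(1-t)^2\alpha_i^2+t^2\tau_i^2+2t(1-t)\,\alpha_i\wedge\tau_i .$$
Since $\alpha_i^2\ge0$ and $\tau_i^2\ge0$,
$$\int(\beta^2)_-\le2t(1-t)\int(\alpha_i\wedge\tau_i)_-\le\tfrac14\eta .$$

**Step 4: pass to metrics.** Choose $\kappa>0$ with $\kappa\int|\beta|_{g_*}dvol_{g_*}<\frac12\eta$ for all $\beta$ on these (compact) paths. By Lemma 4, $\|\beta^-_{\gamma_\kappa(\beta)}\|^2<\eta$. So by (3) the continuous path of metrics $\gamma_\kappa(\beta)$, from $\gamma_\kappa(\alpha_0)$ to $\gamma_\kappa(\alpha_1)$, has its periods in $\mathcal C$.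

**Step 5: attach the given metrics.** Join $g_i$ to $\gamma_\kappa(\alpha_i)$ by the path of Lemma 3. We have $\|(\alpha_i)^-_{g_i}\|=0$ and $\|(\alpha_i)^-_{\gamma_\kappa(\alpha_i)}\|^2<\eta$. By Lemma 3 the bound $<\eta$ holds along the path, and (3) with $\beta=\alpha_i$, $[\alpha_i]=c_i\in Q$, shows that the periods stay in $\mathcal C$. Concatenating the pieces gives a path from $g_0$ to $g_1$ as required. $\blacksquare$

The geometric path failed in Section 1 because no single closed form was almost self-dual at both of its ends; in Step 5 it is used only where one is.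

## 9. The same construction with parameters

**Lemma 10.** For fixed $x\in H^2(M;\mathbf R)$ the harmonic representative $x_g$ depends continuously on $g$ in $C^\infty$, and so do $\omega_g$ and $\alpha_g$. In finite-dimensional affine families $g+\sum\sigma_ih_i$, $\omega$ is $C^1$ in $\sigma$, with derivative jointly continuous in $(g,\sigma)$.

*Proof.* **Step 1: the harmonic representative as the solution of a linear equation.** Fix $g_0$ and a closed representative $b$ of $x$. Let $\Pi$ be the $g_0$-$L^2$-projection to exact forms, which is bounded on every Sobolev space $H^k$. For exact $\xi$, $b+\xi$ is $g$-harmonic iff $d*_g(b+\xi)=0$, i.e. iff $\int\xi'\wedge*_g(b+\xi)=0$ for all exact $\xi'$, i.e. iff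
$$L_g\xi=-\Pi(*_{g_0}^{-1}*_gb),\qquad L_g\xi:=\Pi(*_{g_0}^{-1}*_g\xi).$$
Pointwise, the star on 2-forms is a smooth function of the metric. So $L_g$ and the right side depend continuously on $g$, and in affine families smoothly on $\sigma$ with derivatives jointly continuous in $(g,\sigma)$; here $L_g$ is a bounded operator on exact forms in $H^k$. As $L_{g_0}=\mathrm{id}$, $L_g$ is invertible for $g$ near $g_0$ (depending on $k$), and $\xi$ has the same dependence in $H^k$. Since $k$ and $g_0$ are arbitrary, $x_g$ is continuous in $C^\infty$.

**Step 2: the period.** Since $x_g^+=(x\cdot\omega_g)\alpha_g$,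
$$Q_g(x,y):=\int x_g\wedge*_gy_g=2\int x_g^+\wedge y_g^+-x\cdot y=2(x\cdot\omega_g)(y\cdot\omega_g)-x\cdot y. \tag{4}$$
For fixed $y_0\in\Omega$ the functional $\frac12\big(Q_g(\cdot,y_0)+\,\cdot\,y_0\big)$ is pairing with $(y_0\cdot\omega_g)\omega_g$, a positive multiple of $\omega_g$. By Step 1 (with $k=0$) $Q_g$ has the asserted dependence. Hence so has this vector, and so has $\omega_g$, obtained by applying $N$. Finally $\alpha_g$ is the harmonic representative of $\omega_g$, a combination of the representatives of a fixed basis with continuous coefficients. $\square$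

**Proposition 11.** Let $K$ be compact metric, $v\mapsto g_v\in\mathrm{Met}$ continuous, $\alpha_v=\alpha_{g_v}$, $c_v=[\alpha_v]$, $\delta>0$. There are finitely many closed forms $\tau_j$ with $[\tau_j]\in\mathcal H$, $\tau_i\wedge\tau_j\ge0$ for all $i,j$, and a continuous partition of unity $(w_j)$ on $K$ such that $w_j(v)>0$ implies $d([\tau_j],c_v)<\delta$ and $\int(\alpha_v\wedge\tau_j)_-<\delta$.

*Proof.* Directions of integral classes are dense in $\mathcal H$. So for each $v$ there is an integral $s$ with $d(N(s),c_v)<\delta$ and, by Proposition 7, a connected surface $\Sigma$ dual to $s$ with $\int_\Sigma(\alpha_v)_-<\frac12\delta\sqrt{s^2}$. By Lemma 10 both inequalities persist for $v'$ in a neighbourhood of $v$. Take a finite subcover $(N_j)$, with classes $s_j$ and surfaces $\Sigma_j$, and a partition of unity with compact $\mathrm{supp}\,w_j\subset N_j$. Since $s_i\cdot s_j>0$ for all $i,j$, apply Lemma 8 with $\mathcal A=\{\alpha_v:v\in K\}$ and then Lemma 9 with $\mathcal A_j=\{\alpha_v:v\in\mathrm{supp}\,w_j\}$; these sets are compact. With small errors, $\int(\alpha_v\wedge T_j)_-<\delta\sqrt{s_j^2}$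 for $v\in\mathrm{supp}\,w_j$. Put $\tau_j=T_j/\sqrt{s_j^2}$. $\square$

For such data put $\tau_v=\sum_jw_j(v)\tau_j$. Convex combinations of the $\tau_j$ have square $\ge0$. For $\beta=(1-t)\alpha_v+t\tau_v$ the only term of $\beta^2$ that can be negative is $2t(1-t)\sum_jw_j(v)\,\alpha_v\wedge\tau_j$, so
$$\int(\beta^2)_-\le2t(1-t)\,\delta\le\tfrac12\delta. \tag{5}$$
All classes that occur are convex combinations of points of $\mathcal H$, so their squares are $\ge1$ by (1).

## 10. Preimages of open sets: Theorem 2

**Step 1: $\pi^{-1}(U)$ is nonempty for convex $U$.** Let $U\subset\mathcal H$ be nonempty, open and geodesically convex. Then $\hat U=\mathbf R_{>0}U$ is an open convex cone. Take an integral $s\in\hat U$, a connected embedded surface dual to it, and $T$ from Lemma 9 (with $m=1$), so $T^2\ge0$ and $[T]=s$. By Lemma 4, $\|T^-_{\gamma_\kappa(T)}\|^2\le\kappa\int|T|_{g_*}dvol_{g_*}\to0$ as $\kappa\to0$. By Lemma 2, $\pi(\gamma_\kappa(T))\to N(s)\in U$.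

**Step 2: spheres in $\pi^{-1}(U)$ are null-homotopic.** Let $K=S^k$, $k\ge0$, and let $v\mapsto g_v$ be a continuous map $K\to\pi^{-1}(U)$, with $\alpha_v$ and $c_v$ as in Proposition 11. The convex hull of $\{c_v\}$ is a compact subset of $\hat U$. Let $Q'\subset\hat U$ be a compact convex Euclidean neighbourhood of it. Let $r>0$ be such that the $r$-neighbourhood of the compact set $N(Q'\cap\{x^2\ge1\})$ in $\mathcal H$ lies in $U$, and let $\eta=\sinh^2r$. Apply Proposition 11 with $\delta<\eta$ so small that all $[\tau_j]\in Q'$, after discarding those $j$ with $w_j\equiv0$. Perform in succession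
$$g_v\rightsquigarrow\gamma_\kappa(\alpha_v)\ \text{(Lemma 3)},\qquad\gamma_\kappa\big((1-t)\alpha_v+t\tau_v\big),\qquad\gamma_\kappa\big((1-t)\tau_v+t\tau_1\big),$$
where $\tau_1$ is one of the $\tau_j$. These homotopies are continuous in $(v,t)$ and end at the constant $\gamma_\kappa(\tau_1)$. Every class that occurs lies in $Q'$ and has square $\ge1$. For $\kappa$ so small that $\kappa\int|\beta|_{g_*}dvol_{g_*}<\frac12\eta$ for all the (compactly many) forms involved, the relevant $\|\beta^-\|^2$ are less than $\eta$. In the second homotopy this follows from (5) and Lemma 4, since $\frac12\delta<\frac12\eta$. In the third it holds because $\beta^2\ge0$. In the first, with $\beta=\alpha_v$, the endpoint values are $0$ and less than $\frac12\eta$, and Lemma 3 applies. By Lemma 2 the periods are within $r$ of $N[\beta]$, hence in $U$. So every sphere in $\pi^{-1}(U)$, including $S^0$, is null-homotopic in $\pi^{-1}(U)$; with Step 1, $\pi^{-1}(U)$ is nonempty and weakly contractible.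

**Step 3: general open $U$.** The convex open subsets $W$ of $U$ form a basis of $U$. Over each nonempty one, $\pi\colon\pi^{-1}(W)\to W$ is a weak homotopy equivalence, both spaces being weakly contractible. By McCord (Duke Math. J. 33 (1966), 465–474, Theorem 6), a map $p\colon E\to B$ is a weak homotopy equivalence if it restricts to one over every member of an open cover of $B$ with the following property: for any two members $W,W'$, each point of $W\cap W'$ lies in a member contained in $W\cap W'$. A basis has this property, and $\pi$ is continuous by Lemma 10. So $\pi^{-1}(U)\to U$ is a weak homotopy equivalence. $\blacksquare$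

## 11. Single fibres: Theorem 3

A fibre is not open, so approximate control of the period is no longer enough. We correct it using local sections of $\pi$ and Brouwer degree.

**Lemma 12.** The derivative $h\mapsto d\pi_g(h)\in T_{\omega_g}\mathcal H$ is onto for every $g$.

*Proof.* **Step 1: a formula for the derivative.** Along a variation $h$ of $g$ the harmonic representatives change by exact forms. In the derivative of $Q_g(x,y)=\int x_g\wedge*_gy_g$ the terms from these changes vanish, because $*_gx_g$ and $*_gy_g$ are closed. So $D_hQ(x,y)=\int x_g\wedge(D_h*)y_g$. Take $x=[\eta]$ with $\eta$ anti-self-dual harmonic, and $y=\omega_g$ (kept fixed). Since $x\cdot\omega_g=0$ and $y\cdot\omega_g=1$, differentiating (4) gives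
$$2[\eta]\cdot d\pi_g(h)=\int\eta\wedge(D_h*)\alpha_g .$$

**Step 2: every $f\eta$ is realized as $(D_h*)\alpha_g$.** Let $f$ be a smooth function supported where $\alpha=\alpha_g\ne0$. Write $\alpha=g(A\cdot,\cdot)$, $\eta=g(B\cdot,\cdot)$ and put $h=-\frac f{|\alpha|^2}\,g(AB\cdot,\cdot)$. We claim that $h$ is symmetric and $(D_h*)\alpha=f\eta$. At a point where $\alpha\ne0$, put $\alpha+\eta$ in normal form in an oriented orthonormal basis. Taking its self-dual and anti-self-dual parts we get $\alpha=a(e^{12}+e^{34})$ and $\eta=b(e^{12}-e^{34})$. Then
$$Ae_1=ae_2,\quad Ae_2=-ae_1,\quad Ae_3=ae_4,\quad Ae_4=-ae_3,$$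
and $Be_1=be_2$, $Be_2=-be_1$, $Be_3=-be_4$, $Be_4=be_3$. So $AB=\mathrm{diag}(-ab,-ab,ab,ab)$, which is symmetric. For $g_t=\mathrm{diag}(e^{2t\lambda_i})$ one has $*_te^{12}=e^{t\mu}e^{34}$ and $*_te^{34}=e^{-t\mu}e^{12}$ with $\mu=\lambda_3+\lambda_4-\lambda_1-\lambda_2$. So the variation $\mathrm{diag}(2\lambda_i)$ gives $(D*)(e^{12}+e^{34})=-\mu(e^{12}-e^{34})$. For the variation $q\,g(AB\cdot,\cdot)$ we have $2\lambda_1=2\lambda_2=-qab$, $2\lambda_3=2\lambda_4=qab$, so $\mu=2qab$ and $(D*)\alpha=-2qa^2b(e^{12}-e^{34})=-2qa^2\eta=-q|\alpha|^2\eta$. With $q=-f/|\alpha|^2$ this is $f\eta$.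

**Step 3: conclusion.** If $\eta\ne0$, unique continuation shows that the zero sets of $\alpha_g$ and $\eta$ are nowhere dense, so there is an open set where both are nonzero. Take $f\ge0$ a nonzero bump function supported there, and $h$ from Step 2. Then $[\eta]\cdot d\pi_g(h)=\frac12\int f\,\eta\wedge\eta=-\frac12\int f|\eta|^2dvol_g\ne0$. The tangent space $T_{\omega_g}\mathcal H=\{x:x\cdot\omega_g=0\}$ consists of the classes of the forms $\eta$, and the pairing is definite on it. We have shown that no nonzero vector in it is orthogonal to the image of the linear map $d\pi_g$, so the image is everything. $\square$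

Let $X_c=\pi^{-1}(c)$.

**Lemma 13.** Let $g_\circ\in X_c$. (a) For some $R>0$ there is a continuous map $v\mapsto g_v\in\mathrm{Met}$ on the closed hyperbolic ball $\bar B_R(c)$ with $g_c=g_\circ$ and $\pi(g_v)=v$; $R$ may be decreased. (b) There is a neighbourhood $\mathcal V$ of $g_\circ$ in $\mathrm{Met}$ such that every $g'\in X_c\cap\mathcal V$ is joined to $g_\circ$ by a path in $X_c$. In particular, path components of $X_c$ are open in $X_c$.

*Proof.* By Lemma 12 pick $h_1,\dots,h_n$ such that the $d\pi_{g_\circ}(h_i)$ form a basis. Identify $\mathcal H\cong\mathbf R^n$ and put $\Theta(g,\sigma)=\pi(g+\sum\sigma_ih_i)$, $D=\partial_\sigma\Theta(g_\circ,0)$. By Lemma 10, $\partial_\sigma\Theta$ is jointly continuous. So there are $r>0$ and a convex neighbourhood $\mathcal V$ of $g_\circ$ such that for $g\in\mathcal V$, $|\sigma|\le r$ the $g+\sum\sigma_ih_i$ are metrics and $|\mathrm{id}-D^{-1}\partial_\sigma\Theta|\le\frac12$. Then the maps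
$$E_{g,v}(\sigma)=\sigma-D^{-1}(\Theta(g,\sigma)-v)$$
are contractions with constant $\frac12$ on $\{|\sigma|\le r\}$. Since $E_{g_\circ,c}(0)=0$, after shrinking $\mathcal V$ and for $v\in\bar B_R(c)$ with $R$ small we have $|E_{g,v}(0)|\le\frac r2$, so $E_{g,v}$ maps $\{|\sigma|\le r\}$ to itself. Its unique fixed point $\sigma(g,v)$ is continuous in $(g,v)$ and satisfies $\pi(g+\sum\sigma_i(g,v)h_i)=v$. If $g\in X_c\cap\mathcal V$ then $E_{g,c}(0)=0$, so $\sigma(g,c)=0$.

For (a) take $g_v=g_\circ+\sum\sigma_i(g_\circ,v)h_i$. For (b) apply $g\mapsto g+\sum\sigma_i(g,c)h_i$ to the segment from $g_\circ$ to $g'$ in $\mathcal V$; the result lies in $X_c$ and has the same endpoints. $\square$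

*Proof of Theorem 3.* If $n=0$, then $\mathcal H$ is a point and $X_c=\mathrm{Met}$ is convex and nonempty. Let $n\ge1$.

**Step 1: $X_c$ is nonempty.** Choose $v_0,\dots,v_n\in c^\perp$ spanning $c^\perp$ with $\sum v_i=0$. For small $\epsilon>0$ the vectors $c+\epsilon v_i$ are linearly independent, lie in $\Omega$, and have sum $(n+1)c$. So $c$ is in the interior of the cone they span; this persists when their directions are slightly perturbed to those of integral classes. We get linearly independent integral $s_0,\dots,s_n\in\Omega$ whose normalizations span a geodesic simplex containing $c$ in its interior. Take connected embedded surfaces dual to the $s_i$ (Step 1 in the proof of Proposition 7). By Lemmas 8 and 9 there are closed $\tau_i$ with $[\tau_i]=N(s_i)$ and $\tau_i\wedge\tau_j\ge0$. For $w\in\Delta^n$ let $\beta_w=\sum w_i\tau_i$. Then $\beta_w^2\ge0$, $[\beta_w]^2\ge1$, and $w\mapsto N[\beta_w]$ is a homeomorphism of $\Delta^n$ onto this simplex, by linear independence. By Lemmas 2 and 4, $\pi(\gamma_\kappa(\beta_w))\to N[\beta_w]$ uniformly in $w$ as $\kappa\to0$. Identify $\mathcal H\cong\mathbf R^n$.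 For small $\kappa$ the straight homotopy between the two maps avoids $c$ on $\partial\Delta^n$, so both have Brouwer degree $\pm1$ over $c$, and $c=\pi(\gamma_\kappa(\beta_w))$ for some $w$.

**Step 2: a family of paths, one for each point near $c$.** Let $g_0,g_1\in X_c$, and let $g_{0,v},g_{1,v}$, $v\in\bar B=\bar B_R(c)$, be sections through $g_0$ and $g_1$ as in Lemma 13(a), with a common $R$. Apply Proposition 11 to $K=\{0,1\}\times\bar B$, with $\delta<R/2$ and $\delta<\sinh^2(R/2)$; here the class belonging to $(i,v)$ is $v$. Concatenate, for small $\kappa$,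
$$g_{0,v}\rightsquigarrow\gamma_\kappa(\alpha_{0,v})\rightsquigarrow\gamma_\kappa(\tau_{0,v})\rightsquigarrow\gamma_\kappa(\tau_{1,v})\rightsquigarrow\gamma_\kappa(\alpha_{1,v})\rightsquigarrow g_{1,v},$$
the outer two steps by Lemma 3 and the middle ones being $\gamma_\kappa$ of linear paths. This is a continuous map $G\colon[0,1]\times\bar B\to\mathrm{Met}$.

**Step 3: the periods move by less than $R$.** All classes occurring over $v$ are convex combinations $y$ of points $x\in\mathcal H$ with $x\cdot v\le\cosh\delta$. So $y\cdot v\le\cosh\delta$ and $y^2\ge1$, hence $N(y)\cdot v\le\cosh\delta$, i.e. $d(N(y),v)\le\delta<R/2$. By Lemmas 3 and 4, (5), and the nonnegativity of squares between $\tau_{0,v}$ and $\tau_{1,v}$, the relevant $\|\beta^-\|^2$ are less than $\sinh^2(R/2)$ for small $\kappa$. So by Lemma 2 the periods are at distance less than $R/2$ from $N(y)$. Thus $\Phi=\pi\circ G$, continuous by Lemma 10, satisfies $d(\Phi(t,v),v)<R$ for all $(t,v)$. In particular $\Phi(t,v)\ne c$ for $v\in\partial\bar B$, and $\Phi(0,v)=\Phi(1,v)=v$.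

**Step 4: a connected set of solutions from one end to the other.** Let $S=\Phi^{-1}(c)$. It is compact, contained in $[0,1]\times B$ with $B$ the open ball, and $S\cap\{t=i\}=\{(i,c)\}$ for $i=0,1$. We claim that a connected component of $S$ contains $(0,c)$ and $(1,c)$. In a compact metric space components coincide with quasi-components (intersections of open-and-closed sets). So otherwise $S=S_0\sqcup S_1$ with $S_i$ compact and $(i,c)\in S_i$. Choose $V$ open in $[0,1]\times B$ with $S_0\subset V$ and $\bar V\cap S_1=\emptyset$, and let $V_t\subset B$ be its slices. On the relative boundary of $V$ there is no point of $S$, so $\Phi\ne c$ there. By the generalized homotopy invariance of the Brouwer degree (with varying slices),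
$$\deg(\Phi(0,\cdot),V_0,c)=\deg(\Phi(1,\cdot),V_1,c).$$
The left side is $1$, since $\Phi(0,\cdot)$ is the identity and $c\in V_0$. The right side is $0$, since the only solution of $\Phi(1,v)=c$ is $v=c$ and $(1,c)\in S_1$ is not in $V$. This is a contradiction.

**Step 5: from connected to path-connected.** The image under $G$ of this component is a connected subset of $X_c$ containing $g_0=G(0,c)$ and $g_1=G(1,c)$. By Lemma 13(b) the path components of $X_c$ are open in $X_c$, so a connected subset lies in a single one. Hence $g_0$ and $g_1$ are joined by a path in $X_c$. $\blacksquare$
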